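# Profinite products of two nilpotent subgroups: an insoluble pro-2 example

## Two abelian factors

Let $G$ be a group with subgroups $A$ and $B$, and write $A.B=\{ab : a\in A,\ b\in B\}$ (or simply $AB$). This set is usually not a subgroup. We are interested in the case where it is everything, $G=A.B$. Taking inverses, $G=A.B$ implies $G=B.A$, so the two factors may be exchanged.

How much of the structure of $A$ and $B$ passes to $G$? If one factor is trivial, $G$ equals the other. The first real case is that of two abelian factors.

Conventions for the whole talk: $x^y=y^{-1}xy$ and $(x,y)=x^{-1}y^{-1}xy$ for group elements; $G^{(0)}=G$, and $G^{(k+1)}$ is the derived subgroup of $G^{(k)}$. The group $G$ is *soluble* if $G^{(k)}=1$ for some $k$; the least such $k$ is the derived length $\mathrm{dl}(G)$. A group is *metabelian* if $G^{(2)}=1$. We write $\gamma_1(G)=G$ and $\gamma_{j+1}(G)=(\gamma_j(G),G)$; "class $\le c$" means nilpotent of class at most $c$, that is, $\gamma_{c+1}(G)=1$. So class $\le 0$ means trivial, and class $\le 1$ means abelian. We use the identities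
$$(x,yz)=(x,z)\,(x,y)^z,\qquad (xy,z)=(x,z)^y\,(y,z), \tag{1}$$
which hold in every group and are checked by expanding both sides.

**Proposition 1 (Itô's theorem).** If $G=AB$ with $A,B$ abelian, then $G$ is metabelian. No finiteness or topology is assumed.

**Proof.** First we find generators of $G'$. Let $[A,B]$ be the subgroup generated by all $(a,b)$ with $a\in A$, $b\in B$. By (1), $(a,b)^{a_1}=(aa_1,b)(a_1,b)^{-1}$ and $(a,b)^{b_1}=(a,b_1)^{-1}(a,bb_1)$ lie in $[A,B]$, so $[A,B]$ is normalized by $A$ and by $B$, hence normal in $G$. In $G/[A,B]$ the images of $A$ and $B$ are abelian and commute with each other, so the quotient is abelian. Therefore $G'=[A,B]$.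

Next we show that any two generators of $G'$ commute. Fix $a,a_1\in A$ and $b,b_1\in B$. As $G=BA=AB$, write
$$a^{b_1}=b_2a_2,\qquad b^{a_1}=a_3b_3\qquad (a_i\in A,\ b_i\in B).$$
Conjugate $(a,b)$ by $a_1$ and then by $b_1$. Since $a^{a_1}=a$ and $(a,a_3)=1$, (1) gives
$$(a,b)^{a_1}=(a,a_3b_3)=(a,b_3)(a,a_3)^{b_3}=(a,b_3).$$
Since $b_3^{b_1}=b_3$ and $(b_2,b_3)=1$,
$$(a,b)^{a_1b_1}=(a,b_3)^{b_1}=(b_2a_2,b_3)=(b_2,b_3)^{a_2}(a_2,b_3)=(a_2,b_3).$$
In the other order, $(a,b)^{b_1}=(b_2a_2,b)=(b_2,b)^{a_2}(a_2,b)=(a_2,b)$, and then
$$(a,b)^{b_1a_1}=(a_2,b)^{a_1}=(a_2,a_3b_3)=(a_2,b_3)(a_2,a_3)^{b_3}=(a_2,b_3).$$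
The results agree, so $(a,b)$ commutes with $a_1b_1(b_1a_1)^{-1}=a_1b_1a_1^{-1}b_1^{-1}=(a_1^{-1},b_1^{-1})$. As $a_1,b_1$ range over $A,B$, so do their inverses. Hence the generators of $G'$ commute, and $G'$ is abelian. $\square$

## One factor of class two, and the profinite question

What changes when $B$ has class 2? Replay the computation. In the last step we would have $(a,b)^{b_1}=(b_2a_2,\,b^{b_1})=(b_2,b^{b_1})^{a_2}\,(a_2,b^{b_1})$. The first factor used to be trivial. Now $(b_2,b^{b_1})$ is an element of $B'\le Z(B)$, but it is conjugated by $a_2\in A$, and nothing in the hypotheses controls how $A$ moves $Z(B)$. This is a real obstruction, as a small group shows.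

**Example.** Let $G=S_4$, $A=\langle(1\,2\,3)\rangle$, and let $B$ be a Sylow 2-subgroup, dihedral of order 8 and class 2. Then $A\cap B=1$ and $|A||B|=24$, so $G=AB$. The derived series is $S_4>A_4>V_4>1$, so $\mathrm{dl}(S_4)=3$ and $G$ is not metabelian. Even $[A,B]$ is not abelian. It is normal, as before. It is not contained in $V_4$, because in $S_4/V_4\cong S_3$ the images of $A$ and $B$ have orders 3 and 2 and do not commute. So $[A,B]=A_4$.

So derived length 2 is lost, but solubility may survive. For finite groups it does:

**Kegel–Wielandt theorem (1958).** Let $G$ be a finite group. If $G=A.B$ with $A,B\le G$ nilpotent, then $G$ is soluble.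

Recall that a *profinite group* is a compact Hausdorff topological group in which the open normal subgroups form a base of neighborhoods of $1$; the quotients by them are finite, and their intersection is trivial. It is *pro-2* if all these quotients are 2-groups, and *prosoluble* if they are all soluble. The basic example here is a Cartesian product $\prod_{n\ge1}\Gamma_n$ of finite groups with the product topology: the subgroups $\prod_{n\ge N}\Gamma_n$ (trivial in the coordinates below $N$) are open and normal and form a base at $1$. If all $\Gamma_n$ are 2-groups, the product is pro-2.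

The question is whether Kegel–Wielandt passes to the limit. It appears in Pierre-Emmanuel Caprace's "Rankone and the free", http://www.math.uni-bielefeld.de/~groups2012/talks/Caprace_Bielefeld_2012.pdf, in this form.

**Conjecture.** Let $G$ be a profinite group. If $G=A.B$ with $A,B\le G$ nilpotent, then $G$ is soluble.

One half is immediate. For $N$ open and normal, $G/N=(AN/N)(BN/N)$ is a finite product of two nilpotent groups, hence soluble. So $G$ is prosoluble. What is missing is one $k$ with $G^{(k)}=1$, and that is a question about finite groups.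

**Proposition 2.** Fix $c,d\ge0$. Every profinite $G=A.B$, with $A,B$ (abstract) subgroups of classes $\le c$, $\le d$, is soluble if and only if there is a bound $f$ on the derived lengths of all finite groups $AB$ with $A,B$ of classes $\le c$, $\le d$.

**Proof.** Suppose $f$ exists and $G=A.B$ is profinite. For each open normal $N$, the finite group $G/N=(AN/N)(BN/N)$ has derived length $\le f$, so $G^{(f)}\le N$. As the intersection of all $N$ is trivial, $G^{(f)}=1$.

Suppose no $f$ exists. Choose finite $G_n=A_nB_n$ with classes $\le c,\le d$ and $\mathrm{dl}(G_n)\ge n$. Then $\prod G_n=(\prod A_n).(\prod B_n)$, since one can factor in each coordinate. The factors have classes $\le c,\le d$, because commutators are computed coordinatewise. The product is profinite, and it contains copies of groups of unbounded derived length, so it is not soluble. $\square$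

So the conjecture requires a bound on the derived length of finite $AB$ in terms of the two classes. There is none, already for classes 1 and 2.

**Theorem 1.** For every $n\ge1$ there is a finite 2-group $\Gamma_n=A_nB_n$ with subgroups $A_n,B_n$ such that $A_n\cap B_n=1$, $A_n$ is elementary abelian, $B_n$ has class $\le2$, $\Gamma_n$ has exponent dividing 8, and $\mathrm{dl}(\Gamma_n)=\lfloor\log_2 n\rfloor+1$.

**Theorem 2 (disproof of the conjecture).** $G=\prod_{n\ge1}\Gamma_n$ is a pro-2 group, $G=A.B$ with $A=\prod A_n$ and $B=\prod B_n$ closed, $A$ is elementary abelian, $B$ is nilpotent of class 2, and $A\cap B=1$. But $G$ is not soluble. In fact no open subgroup of $G$ is soluble.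

**Theorem 3 (sharp form).** Let $c,d\ge0$. The statement "every profinite $G=A.B$, with $A,B$ (abstract) subgroups of classes $\le c$, $\le d$, is soluble" is true if and only if $\min(c,d)=0$ or $c=d=1$.

The plan for Theorem 1 is to solve a linear version of the problem first, with Lie algebras in place of groups, and then to convert Lie algebras into 2-groups without spoiling the nilpotency classes.

## A five-dimensional Lie algebra in $M_3(\mathbb F_2)$

For matrices put $[U,V]=UV-VU$; over $\mathbb F_2$ this is $UV+VU$. A *Lie subalgebra* of $M_3(\mathbb F_2)$ is a subspace closed under the bracket. Its lower central series is $H_1=H$ and $H_{j+1}=[H_j,H]$ (the span of the brackets), and $H$ has class $\le c$ if $H_{c+1}=0$.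

We want $L=\mathfrak a\oplus\mathfrak b$ as vector spaces, with $\mathfrak a$ an abelian subalgebra and $\mathfrak b$ a subalgebra of class 2, such that $L$ contains a nonzero subalgebra $S$ spanned by brackets of its own elements. Then repeated bracketing never kills $S$.

Let $E_{ij}$ be the matrix units, and put
$$E=E_{12},\quad F=E_{21},\quad D=E_{11}+E_{22},\quad X=E_{13}+E_{32},\quad Y=E_{23}+E_{31}.$$
The ingredients are the following direct computations.

* $[E,F]=E_{11}-E_{22}=D$. Since $DE=ED=E$ and $DF=FD=F$, we have $[D,E]=[D,F]=0$. In characteristic 2 the bracket of $E$ and $F$ is the identity of the upper left $2\times2$ block, hence central there.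
* $XY=E_{11}+E_{33}$ and $YX=E_{22}+E_{33}$, so $[X,Y]=D$.
* $DX=E_{13}$ and $XD=E_{32}$, so $[D,X]=X$. Also $DY=E_{23}$ and $YD=E_{31}$, so $[D,Y]=Y$.
* $EX=XE=0$, so $[E,X]=0$. Also $EY=E_{13}$ and $YE=E_{32}$, so $[E,Y]=X$.
* $FX=E_{23}$ and $XF=E_{31}$, so $[F,X]=Y$. Also $FY=YF=0$, so $[F,Y]=0$.

Let $L=\langle X,Y,D,E,F\rangle$ (linear span). The five matrices have disjoint supports, so $\dim L=5$, and the list shows that $L$ is a Lie subalgebra. It contains two three-dimensional subalgebras that share $D$ but behave in opposite ways:

* $\mathfrak b=\langle D,E,F\rangle$ is nilpotent of class 2, because its only nonzero bracket of basis elements is $[E,F]=D$, and $D$ is central in $\mathfrak b$.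
* $S=\langle X,Y,D\rangle$ is spanned by brackets of its own elements: $D=[X,Y]$, $X=[D,X]$, $Y=[D,Y]$.

The span of $X$ and $Y$ is a complement to $\mathfrak b$ in $L$, but it is not abelian, since $[X,Y]=D$. We correct $X$ and $Y$ by elements of $\mathfrak b$ whose bracket is also $D$, so that the two copies of $D$ cancel. Put
$$P=X+F=E_{13}+E_{21}+E_{32},\qquad Q=Y+E=E_{12}+E_{23}+E_{31}.$$
Then
$$[P,Q]=[X,Y]+[X,E]+[F,Y]+[F,E]=D+0+0+D=0 .$$
In fact $P$ is the matrix of a 3-cycle and $Q=P^2$: the nonzero products of two summands of $P$ are $E_{13}E_{32}=E_{12}$, $E_{21}E_{13}=E_{23}$ and $E_{32}E_{21}=E_{31}$.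

Let $\mathfrak a=\langle P,P^2\rangle$, an abelian subalgebra of dimension 2. Since $X=P+F$ and $Y=P^2+E$, we get $\mathfrak a+\mathfrak b=L$. As $2+3=5$,
$$L=\mathfrak a\oplus\mathfrak b. \tag{2}$$

## Why one power-series variable is not enough

We now need groups whose commutators imitate brackets. The natural first attempt is to take $N\ge1$, work over $R=\mathbb F_2[t]/(t^{N+1})$, and attach to a Lie subalgebra $H$ the group generated by all $1+Ut^i$ with $U\in H$ and $i\ge1$. To lowest order, products add coefficients and commutators take brackets. We check whether $\mathfrak b$ gives a group of class 2 for all $N$.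

It does not. Take $u=1+Et$ and $v=1+Ft$. Since $E^2=F^2=0$, both are involutions. Put $w=uv$. Its third row and column are those of the identity matrix, and its upper left block is
$$w_0=\begin{pmatrix}1+t^2&t\\ t&1\end{pmatrix},\qquad \operatorname{tr}w_0=t^2,\quad \det w_0=1 .$$
By Cayley–Hamilton, $w_0^2=1+t^2w_0$. Squaring repeatedly in characteristic 2 gives
$$w_0^{2^j}=1+t^{2^j}w_0^{2^{j-1}}\qquad(j\ge1).$$
As $w_0$ is invertible, $w^{2^j}\ne1$ whenever $2^j\le N$. On the other hand $w^u=u\cdot uv\cdot u=vu=w^{-1}$, so $(w^k,u)=w^{-k}(w^k)^u=w^{-2k}$. Starting from $w$ and taking commutators with $u$ exactly $j$ times, we obtain $w^{\pm2^j}\in\gamma_{j+1}$. So the class is at least $j+1$ whenever $2^j\le N$, and it is unbounded as $N$ grows.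

The point of failure can be read off from the commutator
$$(u,v)=w^2=\bigl(1+(E+F)t+EFt^2\bigr)^2=1+[E,F]t^2+\bigl((E+F)EF+EF(E+F)\bigr)t^3+(EF)^2t^4 .$$
The bracket is there, but so are terms in $t^3$ and $t^4$, in which a parameter is used more than once. They would vanish if the two parameters had square zero. A single parameter with $t^2=0$ leaves no room, since then all $1+Ut$ commute. So we take many parameters, each of square zero, with products of distinct ones nonzero.

## Groups over square-zero parameters

Let $O_n=\mathbb F_2[t_1,\dots,t_n]/(t_1^2,\dots,t_n^2)$. For $I\subseteq\{1,\dots,n\}$ put $t_I=\prod_{i\in I}t_i$; these form an $\mathbb F_2$-basis of $O_n$. For nonempty $I$ we have $t_I^2=0$. Further, $t_It_J=t_{I\cup J}$ if $I\cap J=\emptyset$, and $t_It_J=0$ otherwise. Let $\mathfrak m$ be the ideal spanned by the $t_I$ with $I\ne\emptyset$.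

**Definition.** For a Lie subalgebra $H\le M_3(\mathbb F_2)$, $U\in H$ and $I\neq\emptyset$, put $g_I(U)=1+Ut_I$ and
$$\Gamma_n(H)=\langle g_I(U): U\in H,\ I\neq\emptyset\rangle .$$
The elements $g_I(U)$ are invertible by (3) below, so this is a finite subgroup of $GL_3(O_n)$.

**Step 1 (exact relations).** This step shows that on generators, products are sums and commutators are brackets, with no error terms:
$$g_I(U)\,g_I(V)=g_I(U+V),\qquad\text{in particular } g_I(U)^2=1; \tag{3}$$
$$(g_I(U),g_J(V))=1+[U,V]\,t_It_J=\begin{cases} g_{I\cup J}([U,V]) & \text{if } I\cap J=\emptyset,\\ 1&\text{otherwise.}\end{cases} \tag{4}$$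
For (3), the extra term $UVt_I^2$ is zero, and $U+U=0$. For (4), write $s=t_I$ and $t=t_J$. By (3) both elements are involutions, so their commutator is
$$\bigl((1+Us)(1+Vt)\bigr)^2=(1+Z)^2=1+Z^2,\qquad Z=Us+Vt+UVst .$$
In $Z^2$ every term containing $s^2$ or $t^2$ vanishes. What remains is $UVst+VUst=[U,V]st$.

**Step 2 (classes are preserved).** This step shows that if $H$ has class $\le c$, then $\Gamma_n(H)$ has class $\le c$. Let $H=H_1\ge\dots\ge H_{c+1}=0$ be the lower central series, and let $N_j=\langle g_I(U):U\in H_j,\ I\ne\emptyset\rangle$. Let $u$ be one of these generators of $N_j$ and $g$ one of the given generators of $\Gamma_n(H)$. By (4), $(u,g)\in N_{j+1}\le N_j$, so $u^g=u(u,g)\in N_j$. As $g=g^{-1}$, each generator $g$ normalizes $N_j$, so $N_j$ is normal. Modulo $N_{j+1}$ the generators of $N_j$ commute with those of $\Gamma_n(H)$, so $N_j/N_{j+1}$ is central in $\Gamma_n(H)/N_{j+1}$. Thus $\Gamma_n(H)=N_1\ge\dots\ge N_{c+1}=1$ is a central series.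

**Step 3 (the degree filtration).** This step gives a second central series, measured by $|I|$ instead of by $H$. Let
$$\Gamma_n(H)_k=\langle g_I(U):U\in H,\ |I|\ge k\rangle .$$
Then $\Gamma_n(H)_1=\Gamma_n(H)$, and $\Gamma_n(H)_k=1$ for $k\ge n+1$. By (4), a generator of $\Gamma_n(H)_k$ and a generator of $\Gamma_n(H)$ have commutator in $\Gamma_n(H)_{k+1}$. As in Step 2, each $\Gamma_n(H)_k$ is normal, and $\Gamma_n(H)_k/\Gamma_n(H)_{k+1}$ is central in $\Gamma_n(H)/\Gamma_n(H)_{k+1}$. So $\Gamma_n(H)$ has class $\le n$. Moreover, by (4) the generators of $\Gamma_n(H)_i$ and $\Gamma_n(H)_j$ commute modulo the normal subgroup $\Gamma_n(H)_{i+j}$, so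
$$\bigl(\Gamma_n(H)_i,\Gamma_n(H)_j\bigr)\le\Gamma_n(H)_{i+j}. \tag{5}$$

**Step 4 (product form).** This step writes every element in a standard shape. The quotient $\Gamma_n(H)_k/\Gamma_n(H)_{k+1}$ is abelian and generated by the images of the $g_I(U)$ with $|I|=k$. By (3), generators with the same $I$ can be merged. So each element of $\Gamma_n(H)_k$ is $\prod_{|I|=k}g_I(U_I)$ times an element of $\Gamma_n(H)_{k+1}$. Starting with $k=1$ and ending at $\Gamma_n(H)_{n+1}=1$, every element of $\Gamma_n(H)$ is
$$g=\prod_{I\ne\emptyset}g_I(U_I),\qquad U_I\in H, \tag{6}$$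
in some fixed order with $|I|$ non-decreasing. In particular $\Gamma_n(H)$ is finite of 2-power order, since each central quotient is an elementary abelian 2-group.

**Step 5 (leading terms).** This step recovers $H$ from the matrices in $\Gamma_n(H)$. *Let $1\ne g=1+\sum_IZ_It_I\in\Gamma_n(H)$, and let $k$ be minimal such that $Z_I\ne0$ for some $|I|=k$. Then $Z_I\in H$ for all $|I|=k$.* Write $g$ as in (6). Since $g\ne1$, some $U_I\neq0$; let $k'$ be the least $|I|$ for which this happens. The factors with $|I|<k'$ are $1$. In the product of the others, any term that uses two or more factors has degree at least $2k'>k'$. So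
$$g=1+\sum_{|I|=k'}U_It_I+(\text{terms in } t_J \text{ with } |J|>k').$$
Hence $k=k'$ and $Z_I=U_I\in H$ for $|I|=k$.

**Example ($n=2$).** Write $g_1,g_2,g_{12}$ for the three kinds of generators. By (6) every element of $\Gamma_2(H)$ is
$$g_1(U)\,g_2(V)\,g_{12}(W)=1+Ut_1+Vt_2+(UV+W)t_1t_2,\qquad U,V,W\in H .$$
Only leading coefficients are forced to lie in $H$. For $H=L$, $U=X$, $V=Y$, $W=0$, the coefficient of $t_1t_2$ is $XY=E_{11}+E_{33}$. It is not in $L$, since no element of $L$ has a nonzero $(3,3)$ entry.

## The groups $\Gamma_n=A_nB_n$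

We prove Theorem 1 with
$$\Gamma_n=\Gamma_n(L),\qquad A_n=\Gamma_n(\mathfrak a),\qquad B_n=\Gamma_n(\mathfrak b),\qquad \Gamma_{(k)}=\Gamma_n(L)_k .$$

Start with $n=2$ by hand. Take $g=g_1(U)g_2(V)g_{12}(W)$ and split $U=a+b$, $V=a'+b'$ along (2). Then $g=g_1(a)g_1(b)g_2(a')g_2(b')g_{12}(W)$. The elements $g_{12}(\cdot)$ are central. Moving $g_2(a')$ to the left past $g_1(b)$ costs $(g_1(b),g_2(a'))=g_{12}([b,a'])$. Split $W+[b,a']=a''+b''$. Then
$$g=\bigl[g_1(a)g_2(a')g_{12}(a'')\bigr]\cdot\bigl[g_1(b)g_2(b')g_{12}(b'')\bigr]\in A_2B_2 .$$
The commutator that spoils the order has higher degree, and in that degree it can be split again. The general proof is the same repair, one degree at a time.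

**Step 6 (classes of the factors).** By (3) and (4), $A_n$ is generated by commuting involutions, because $\mathfrak a$ is abelian; so $A_n$ is elementary abelian. By Step 2, $B_n$ has class $\le2$. For $n\ge2$ the class is exactly 2, because $(g_{\{1\}}(E),g_{\{2\}}(F))=g_{\{1,2\}}(D)\ne1$.

**Step 7 (factorization).** We show $\Gamma_n=A_nB_n\Gamma_{(k)}$ for all $k\ge1$ by induction on $k$. The case $k=1$ is trivial, since $\Gamma_{(1)}=\Gamma_n$. Suppose it holds for $k$, and write $g=\alpha\beta\gamma$ with $\alpha\in A_n$, $\beta\in B_n$, $\gamma\in\Gamma_{(k)}$. Modulo $\Gamma_{(k+1)}$, $\gamma$ is a product of elements $g_I(U)$ with $|I|=k$ and $U\in L$. By (2) write $U=a+b$ with $a\in\mathfrak a$, $b\in\mathfrak b$; then $g_I(U)=g_I(a)g_I(b)$ by (3). All these factors are central modulo $\Gamma_{(k+1)}$ by Step 3, so they can be sorted. Let $\alpha'\in A_n$ be the product of the $g_I(a)$ and $\beta'\in B_n$ the product of the $g_I(b)$; then $\gamma\equiv\alpha'\beta'$. Since $\alpha'$ is central modulo $\Gamma_{(k+1)}$,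
$$g\equiv\alpha\beta\alpha'\beta'\equiv(\alpha\alpha')(\beta\beta')\pmod{\Gamma_{(k+1)}},$$
which is the claim for $k+1$. For $k=n+1$ we have $\Gamma_{(n+1)}=1$, so $\Gamma_n=A_nB_n$.

**Step 8 (trivial intersection).** Suppose $1\ne g\in A_n\cap B_n$. Apply Step 5 with $H=\mathfrak a$ and with $H=\mathfrak b$. The lowest-degree nonzero coefficients of $g$ lie in $\mathfrak a$ and in $\mathfrak b$, hence in $\mathfrak a\cap\mathfrak b=0$, a contradiction. So $A_n\cap B_n=1$.

**Step 9 (derived length from below).** We use the subalgebra $S$ to keep the derived series alive. *Claim: if $2^k\le n$, then $g_I(U)\in\Gamma_n^{(k)}$ for all $U\in S$ and all $|I|=2^k$.* For $k=0$ this is clear. For $k\ge1$ split $I=J\sqcup J'$ with $|J|=|J'|=2^{k-1}$. For $V,W\in S$, (4) gives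
$$g_I([V,W])=(g_J(V),g_{J'}(W))\in\Gamma_n^{(k)},$$
since both entries are in $\Gamma_n^{(k-1)}$ by induction. The brackets $[V,W]$ span $S$, and by (3) sums of matrices correspond to products of group elements, so $g_I(U)\in\Gamma_n^{(k)}$ for every $U\in S$. This proves the claim.

Since $S\neq0$, $\Gamma_n^{(k)}\ne1$ whenever $2^k\le n$. With $k=\lfloor\log_2n\rfloor$ we get $\mathrm{dl}(\Gamma_n)\ge\lfloor\log_2n\rfloor+1$. For instance, in $\Gamma_4$ we have $g_{\{1,2\}}(X)=(g_{\{1\}}(D),g_{\{2\}}(X))$ and $g_{\{3,4\}}(Y)=(g_{\{3\}}(D),g_{\{4\}}(Y))$. Their commutator is $g_{\{1,2,3,4\}}(D)\ne1$, so $\Gamma_4^{(2)}\neq1$.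

**Step 10 (derived length from above).** By (5) and induction, $\Gamma_n^{(k)}\le\Gamma_{(2^k)}$: the case $k=0$ is $\Gamma_n=\Gamma_{(1)}$, and $(\Gamma_{(2^{k})},\Gamma_{(2^{k})})\le\Gamma_{(2^{k+1})}$. The right side is trivial once $2^k\ge n+1$, which holds for $k=\lfloor\log_2n\rfloor+1$. So $\mathrm{dl}(\Gamma_n)\le\lfloor\log_2n\rfloor+1$, and equality holds.

**Step 11 (exponent).** We show that $h^8=1$ for all $h\in\Gamma_n$. Write $h=1+Z$. Since $h$ is a product of matrices $1+Ut_I$ with $I\ne\emptyset$, the entries of $Z$ lie in $\mathfrak m$. Every $r\in\mathfrak m$ has $r^2=0$: in characteristic 2 squaring is additive, and $t_I^2=0$ for $I\neq\emptyset$. Let $\det(\lambda-Z)=\lambda^3+c_1\lambda^2+c_2\lambda+c_3$. Each $c_i$ is a sum of products of entries of $Z$, so $c_i\in\mathfrak m$. In characteristic 2,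
$$\det(\lambda^2-Z^2)=\det(\lambda-Z)\det(\lambda+Z)=\det(\lambda-Z)^2=\lambda^6+c_1^2\lambda^4+c_2^2\lambda^2+c_3^2=\lambda^6 .$$
So the characteristic polynomial of $Z^2$, evaluated at $\mu=\lambda^2$, is $\mu^3$. By Cayley–Hamilton over the commutative ring $O_n$, $Z^6=0$. Hence $h^8=(1+Z)^8=1+Z^8=1$.

Steps 6–11, with Step 4 for the fact that $\Gamma_n$ is a finite 2-group, prove Theorem 1. $\blacksquare$

By Proposition 1 this recipe could not have started from two abelian summands. Steps 6 and 7 would then make every $\Gamma_n$ a product of two abelian groups, hence metabelian, while Step 9 makes the derived lengths grow as soon as a nonzero $S$ is present.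

## The infinite product

**Proof of Theorem 2.** Let $G=\prod_{n\ge1}\Gamma_n$ with the product topology. It is pro-2, being a product of finite 2-groups, and its exponent divides 8 by Step 11. The subgroups $A=\prod A_n$ and $B=\prod B_n$ are closed, as products of closed subsets. $A$ is elementary abelian because each $A_n$ is. $B$ has class $\le2$ because each $B_n$ does, and exactly 2 because $B_2$ has class 2. Further, $A\cap B=\prod(A_n\cap B_n)=1$. Given $(g_n)_n\in G$, write $g_n=a_nb_n$ with $a_n\in A_n$, $b_n\in B_n$; then $(g_n)=(a_n)(b_n)\in A.B$. So $G=A.B$.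

Let $U$ be an open subgroup of $G$. By the description of the product topology, $U$ contains $\prod_{n\ge N}\Gamma_n$ for some $N$, hence a copy of $\Gamma_n$ for every $n\ge N$. The derived length of a subgroup is at most that of the group, and $\mathrm{dl}(\Gamma_n)=\lfloor\log_2n\rfloor+1$ is unbounded. So $U$ is not soluble. Taking $U=G$, the group $G$ is not soluble, and the conjecture is false. $\blacksquare$

By the first half of the argument before Proposition 2, this $G$ is nevertheless prosoluble; only solubility fails. In finite terms, Theorem 1 says that the derived length of a finite 2-group $AB$ is not bounded by any function of the classes of $A$ and $B$, even with $A$ elementary abelian and $B$ of class 2. The example is a 2-group, and no claim is made here about pro-$p$ groups for odd $p$.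

## Exactly which classes force solubility

**Proof of Theorem 3.** *The true cases.* If $\min(c,d)=0$, one factor is trivial, so $G$ equals the other and is nilpotent, hence soluble. If $c=d=1$, both factors are abelian, and $G$ is metabelian by Proposition 1. That proposition holds for abstract groups, so $A$ and $B$ need not be closed.

*The false cases.* Suppose $\min(c,d)\ge1$ and $(c,d)\ne(1,1)$. Then one of $c,d$ is $\ge1$ and the other is $\ge2$. If $d\ge2$, Theorem 2 gives an insoluble profinite $G=A.B$ with $A$ of class $\le1\le c$ and $B$ of class $\le2\le d$. If $c\ge2$, use the same group written as $G=B.A$. $\blacksquare$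

In the false cases the classes can be made exactly $c$ and $d$. After exchanging the factors if necessary, assume $c\ge1$ and $d\ge2$. Let $C,C'$ be finite 2-groups of classes $c$ and $d$; for class 1 take a group of order 2, and for class $e\ge2$ the dihedral group of order $2^{e+1}$. Replace $G,A,B$ by $G\times C\times C'$, $A\times C$, $B\times C'$. The product of the two new factors is the whole group, their classes are $\max(1,c)=c$ and $\max(2,d)=d$, and the group is still profinite and not soluble. So the pair of classes 1 and 2 in Theorem 2 is the smallest possible.
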